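# Cayley graphs of edge-colored trees: large girth forces more than exponential order

## 1. Twenty-four vertices from a three-edge star

Take the star with center $0$ and leaves $1,2,3$, and give the edge from $0$ to $k$ the color $k$. Each color defines a permutation of the four vertices that swaps the ends of the edge of that color, so $\sigma_k=(0\,k)$. These three transpositions generate $S_4$. Draw the graph whose vertices are the $24$ elements $x$ of $S_4$, with $x$ joined to $x\sigma_1,x\sigma_2,x\sigma_3$. It is a cubic graph. What is its shortest cycle?

A cycle of length $\ell$ spells a word of length $\ell$ in the letters $\sigma_k$, with consecutive letters distinct, whose product is $1$. Each $\sigma_k$ is odd, so $\ell$ is even, and we must look at length $4$. Such a word has one of the forms $ijij,\ ijik,\ ijki,\ ijkj$ with $i,j,k$ distinct.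

- The words $ijij$ and $ijik$ are trivial only if $\sigma_i\sigma_j\sigma_i$ equals $\sigma_j$ or $\sigma_k$. But $\sigma_i\sigma_j\sigma_i=(i\,j)$ fixes $0$, and $\sigma_j,\sigma_k$ do not.
- The word $ijki$ is a conjugate of $\sigma_j\sigma_k\ne1$.
- The word $ijkj$ is trivial only if $\sigma_i=\sigma_j\sigma_k\sigma_j=(j\,k)$, which is false.

Since $\sigma_1\sigma_2$ is a $3$-cycle, $(\sigma_1\sigma_2)^3=1$ gives a cycle of length $6$. The girth is $6$, and $\log_2(24)/6\approx0.764$.

Now take instead a path with four vertices whose edges are colored $1,2,3$ in order. The permutations are three successive adjacent transpositions, the group is again $S_4$, but $\sigma_1$ and $\sigma_3$ move disjoint sets of points, so they commute, and the girth is $4$. Keep this in mind: *disjoint supports give short cycles.*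

The general construction is as follows. Let $T$ be a finite tree with all degrees at most $3$, with a proper edge coloring by $1,2,3$. Let $\sigma_k$ swap the two ends of each edge of color $k$ and fix every vertex not covered by color $k$. Put $\Gamma=\langle\sigma_1,\sigma_2,\sigma_3\rangle$, and let $P$ be the Cayley graph: vertex set $\Gamma$, with $x$ adjacent to $x\sigma_k$. We assume that all three colors occur. Then the $\sigma_k$ are distinct nonidentity involutions and $P$ is cubic.

We can make the girth as large as we like. Let $T_r$ be the ball of radius $r$ in the infinite 3-edge-colored cubic tree; it has $3\cdot2^r-2$ vertices. A word of length $\ell$ with $1\le \ell\le r$ and with consecutive letters distinct carries the center to a vertex at distance $\ell$, so it is not trivial. Hence $P_r$ has girth greater than $r$. (For $r=1$ this is the star.) But the obvious bound on the order is only $|\Gamma|\le(3\cdot 2^r-2)!$, which is enormous compared with $2^{r}$. So the issue is economy.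

**Definition.** For a family $\mathcal G=\{G_i\}$ of cubic graphs, where $G_i$ has $n_i$ vertices and girth $g_i\to\infty$, let
$$c(\mathcal G)=\limsup_{i\to\infty}\frac{\log_2 n_i}{g_i},$$
the infimum of the constants $c$ with $n_i\le2^{cg_i}$ for all sufficiently large $i$; it is $\infty$ if no such finite $c$ exists.

It is known that $c(\mathcal G)\ge0.5$ for every such family and that there are families with $c(\mathcal G)\le0.75$. The problem, from "Constructions for cubic graphs with large girth", asks: is there a family of edge-3-colored trees $(T_r)$ for which the Cayley graphs $\mathcal P=(P_r)$ have girth tending to infinity and $c(\mathcal P)<\infty$?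

The answer is no.

**Theorem 1.1.** There is an absolute constant $g_0$ such that for every finite properly edge-3-colored tree $T$ (all colors used, degrees at most $3$) whose Cayley graph $P$ has girth $g\ge g_0$,
$$\log_2|\Gamma|\ \ge\ 10^{-5}\,g\log_2 g .$$

**Corollary 1.2.** If the girth of $P_r$ tends to infinity, then $c(\mathcal P)=\infty$. So no family as in the problem exists.

The corollary is immediate: if $g_r\to\infty$, then $(\log_2|P_r|)/g_r\ge10^{-5}\log_2g_r\to\infty$. The balls above show that the statement is not vacuous. We do not claim that the order $g\log g$ is best possible.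

## 2. The full cycle, and trees whose group is symmetric

**Conventions.** Permutations act on the right, $x^y=y^{-1}xy$ and $[x,y]=x^{-1}y^{-1}xy$. Let
$$W=\langle\sigma_1,\sigma_2,\sigma_3\mid\sigma_1^2,\sigma_2^2,\sigma_3^2\rangle=C_2*C_2*C_2 ,$$
acting on every set in sight. An element of $W$ has *length* $\ell$ if some word of length $\ell$ represents it, and we write $|u|$ for the length of the word by which $u$ is given. We say that $w$ *is trivial on* a set if it acts there as the identity. Always $\rho=\sigma_1\sigma_2\sigma_3$. From now on "tree" means a finite tree, possibly a single vertex, with a proper coloring by $1,2,3$ in which colors may be missing. Its *group* is the permutation group generated by $\sigma_1,\sigma_2,\sigma_3$. It is transitive, because a tree is connected.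

Two facts start everything. The first translates girth into a statement about words.

**Lemma 2.1.** With $T,P,g$ as in Theorem 1.1, every $1\ne w\in W$ of length less than $g$ acts nontrivially on $V(T)$.

*Proof.* If $w$ is trivial on $V(T)$, its reduced word spells a closed walk in $P$ of positive length less than $g$. The walk does not backtrack, because consecutive letters are different and the $\sigma_k$ are distinct elements of $\Gamma$. A nonbacktracking closed walk contains a cycle, of length at most that of the walk and so less than $g$: contradiction. $\square$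

The second exhibits an element of $\Gamma$ that we understand completely.

**Lemma 2.2.** On a tree with $n$ vertices, $\rho=\sigma_1\sigma_2\sigma_3$ is an $n$-cycle. The same holds for $\sigma_2\sigma_3\sigma_1$ and $\sigma_3\sigma_1\sigma_2$.

*Proof.* Each of these is a product of $n-1$ transpositions, one per edge. Multiply them successively. At each stage the cycles of the partial product are exactly the components of the forest formed by the edges used so far: the next edge joins two components, and multiplying by a transposition whose points lie in two different cycles merges these cycles. At the end there is one component. $\square$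

So $\rho^n$ is trivial on $V(T)$. It is represented by the reduced word $(\sigma_1\sigma_2\sigma_3)^n$ of length $3n$, so it is not $1$ in $W$. By Lemma 2.1, $g\le 3n$.

**The symmetric case.** Here is a sensible first attempt. Suppose $\Gamma\ge\mathrm{Alt}(V(T))$. Stirling's bound $n!\ge\sqrt{2\pi n}\,(n/\mathrm e)^n\ge2(n/\mathrm e)^n$, with $\mathrm e=2.718\ldots$, gives
$$\log_2|\Gamma|\ \ge\ \log_2(n!/2)\ \ge\ n\log_2(n/\mathrm e)\ \ge\ \tfrac g3\log_2\tfrac g{3\mathrm e},$$
since $n\ge g/3\geq 1$ and $t\log_2(t/\mathrm e)$ increases for $t\ge1$. This is superlinear in $g$, and we are done in this case. Since $\Gamma$ contains a full cycle, one may hope to reach this case whenever $\Gamma$ is primitive.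

**Where it stops.** It stops when $\Gamma$ is imprimitive. Recall that a *block system* of a transitive group is a partition of the points into equally large parts (blocks) that the group permutes; the group is *primitive* if there are only the two trivial ones. Take any tree $\bar T$ with $N$ vertices, a vertex $B$ and a color $k$ absent at $B$. Take two copies of $\bar T$ and join the two copies of $B$ by an edge of color $k$. In the new tree the pairs {vertex, its copy} form a block system, and the kernel of the action on pairs embeds in $C_2^N$. Start from a single vertex and double $l$ times: we get $n=2^l$ vertices and $\log_2|\Gamma|\le1+2+\dots+2^{l-1}=n-1$. The two facts $g\le3n$ and $\log_2|\Gamma|\le n-1$ are perfectly compatible with $\log_2|\Gamma|\le g$. To exclude such towers of blocks we must find relations much shorter than $\rho^n$.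

**Running example.** Doubling three times with colors $1,2,3$ yields, with suitable choices, the path $v_1v_2\cdots v_8$ with edge colors $1,2,1,3,1,2,1$. The coloring is symmetric under $v_i\leftrightarrow v_{9-i}$, the pairs $\{v_i,v_{9-i}\}$ are blocks, and $|\Gamma|\le2^7$. We use it below to illustrate the definitions.

## 3. Quotient trees, marked loops, and transport

**Definition.** A *loop* of a tree is a pair $(v,k)$ such that $v$ is not covered by color $k$. A tree with $N$ vertices has $3N-2(N-1)=N+2$ loops.

For example, a single edge of color $1$ with ends $A,B$ has the four loops $(A,2),(A,3),(B,2),(B,3)$.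

The next lemma says that dividing by blocks stays inside the world of trees, and that very few edges are lost inside blocks.

**Lemma 3.1 (Quotients).** Let $\mathfrak B$ be a block system with $N$ blocks of size $m$ for the group of a tree $T$ with $n=mN$ vertices. Join distinct blocks $B,B\sigma_k$ by an edge of color $k$. The result $\bar T=T/\mathfrak B$ is a properly colored tree on the blocks, and its involutions are the ones induced by the $\sigma_k$. Over all loops $(B,k)$ of $\bar T$, the involutions $\sigma_k|_B$ have $m-1$ two-cycles in total.

*Proof.* The multigraph is connected, because the group is transitive on blocks. Let it have $e'$ edges. If $B\ne B\sigma_k$, every one of the $m$ vertices $y\in B$ is joined in $T$ to $y\sigma_k\in B\sigma_k$ by an edge of color $k$. So each edge of the quotient is covered by $m$ edges of $T$, whence $me'\le mN-1$ and $e'\le N-1$. A connected multigraph on $N$ vertices with at most $N-1$ edges is a tree with exactly $N-1$ edges. At each block there is at most one edge of each color, so the coloring is proper, and the induced involution of color $k$ swaps its ends. The remaining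 $(mN-1)-m(N-1)=m-1$ edges of $T$ lie inside blocks; an edge of color $k$ inside $B$ is a two-cycle of $\sigma_k|_B$, and then $B\sigma_k=B$, so $(B,k)$ is a loop. $\square$

**Definition.** In this situation the loop $(B,k)$ of $\bar T$ is *marked* if $\sigma_k|_B\ne1$. By Lemma 3.1 there are at most $m-1$ marked loops.

In the running example with blocks $B_i=\{v_i,v_{9-i}\}$, $1\le i\le 4$, the quotient is the path $B_1B_2B_3B_4$ with colors $1,2,1$. It has $6$ loops. Only $(B_4,3)$ is marked, from the edge $v_4v_5$; here $m-1=1$.

Next we identify all blocks with one of them in such a way that edges of $\bar T$ act as the identity and only marked loops do anything.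

**Lemma 3.2 (Transport).** Fix a block $B_0$. For each block $B$ let $w_B$ be the word of the path in $\bar T$ from $B_0$ to $B$, and let $\theta_B:B\to B_0$, $y\mapsto yw_B^{-1}$. For a loop $(B,k)$ let $s_{B,k}\in\mathrm{Sym}(B_0)$ be $\theta_B^{-1}$, followed by $\sigma_k$, followed by $\theta_B$. Let $u$ be a word and $y\in B$. Then $\theta_{Bu}(yu)$ is obtained from $\theta_B(y)$ by applying, in order, the $s$'s of the loops traversed by the walk $u$ from $B$. The permutation $s_{B,k}$ is the action of $w_B\sigma_kw_B^{-1}$ on $B_0$. Consequently $\mathrm{Stab}_W(B_0)$ acts on $B_0$ as the group generated by the $s_{B,k}$ of the marked loops.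

*Proof.* If $B\ne B\sigma_k$, then $w_{B\sigma_k}=w_B\sigma_k$ in $W$: one of the two paths is the other one extended by the edge, and $\sigma_k^2=1$. Hence $\theta_{B\sigma_k}(y\sigma_k)=y\sigma_k\sigma_k^{-1}w_B^{-1}=\theta_B(y)$: crossing an edge changes nothing. If $(B,k)$ is a loop, then $\theta_B(y\sigma_k)=\theta_B(y)s_{B,k}$ by definition. Applying these rules letter by letter gives the statement on $\theta_{Bu}(yu)$. The formula for $s_{B,k}$ is the definition written out. For the last sentence, note $\theta_{B_0}=1$. An element of $\mathrm{Stab}_W(B_0)$ acts on $B_0$ as a product of $s$'s, and those of unmarked loops are trivial. Conversely each $s_{B,k}$ is the action of $w_B\sigma_kw_B^{-1}\in\mathrm{Stab}_W(B_0)$. $\square$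

The proof uses only that the points form a $W$-set mapping equivariantly to $V(\bar T)$, so Lemma 3.2 holds for the fibers of any such map. In the running example with $B_0=B_1$, the loop $(B_4,3)$ gives the action of $\sigma_1\sigma_2\sigma_1\,\sigma_3\,\sigma_1\sigma_2\sigma_1$ on $\{v_1,v_8\}$; it walks $v_1$ along the whole path to $v_8$, so it is the swap.

## 4. Supports counted in blocks

We now make "disjoint supports commute" usable. The trick is to count supports in blocks.

**Definition.** Let $\bar T$ be a quotient of $T$ and let $u\in W$ be trivial on $\bar T$. Put $V(u)=\{B\in V(\bar T):u|_B\ne1\}$.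

In the running example (four blocks), $\rho^4$ is trivial on $\bar T$, while $\rho$ is an $8$-cycle on the path; so $\rho^4$ moves every vertex and $V(\rho^4)$ consists of all four blocks. And $V(\rho^8)=\emptyset$.

**Lemma 4.1 (Supports).** Let $u,u'\in W$ be trivial on $\bar T$.

1. $V(u^t)=V(u)t$ for all $t\in W$.
2. $V([u,u'])\subseteq V(u)\cap V(u')$.
3. $|V(u)|\le(\text{number of marked loops})\cdot|u|$.

*Proof.* For (1), $(yt)u^t=(yu)t$, so $u^t$ is nontrivial on $Bt$ exactly when $u$ is nontrivial on $B$. For (2), both $u$ and $u'$ preserve every block, so $[u,u']|_B=[u|_B,u'|_B]$, which is trivial if one of the two restrictions is. For (3), let $B\in V(u)$. By Lemma 3.2 the closed walk $u$ from $B$ traverses a marked loop $(C,k)$ at some step $j$. The pair consisting of $j$ and that loop determines $B$: if $u_{j-1}$ is the prefix of length $j-1$ of the word, then $B=Cu_{j-1}^{-1}$. $\square$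

**Lemma 4.2 (Separation).** Let $\bar T$ have $N$ vertices, let $u$ be trivial on $\bar T$, and suppose $v=|V(u)|\ge1$ and $N-1>v(v-1)$. Then there is $i$ with $1\le i\le v(v-1)+1\le N-1$ and $V(u)\cap V(u)\rho^i=\emptyset$. For this $i$, $[u,u^{\rho^i}]$ is trivial on $T$.

*Proof.* By Lemma 2.2, $\rho$ is an $N$-cycle on $\bar T$. If $V(u)$ and $V(u)\rho^i$ meet with $1\le i\le N-1$, then $B\rho^i=C$ for some $B,C\in V(u)$, and $B\ne C$. Each of the $v(v-1)$ ordered pairs $(B,C)$ of distinct elements excludes at most one $i$ in $\{1,\dots,N-1\}$. So one of the values $1,\dots,v(v-1)+1$ survives. By Lemma 4.1(1) and (2), $V([u,u^{\rho^i}])\subseteq V(u)\cap V(u)\rho^i=\emptyset$. $\square$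

This is the mechanism that will produce short relations. It needs a word $u\ne1$, trivial on $\bar T$, with $|V(u)|$ less than about $\sqrt N$. The obvious words trivial on $\bar T$ are built from $\rho^N$ and have length at least $3N$, and then part (3) of Lemma 4.1 bounds $|V(u)|$ only by a number larger than $N$, as soon as there is one marked loop. So general support counting is not enough, and a special word will be needed in Section 6.

The opposite situation, a nontrivial group element that fixes a long stretch of the cycle $\rho$, makes the group large.

**Lemma 4.3 (Gaps).** Let $G$ be the group of a tree, $s\ge0$, and let $1\ne\gamma\in G$ fix $z,z\rho,\dots,z\rho^{s-1}$. Then $|G|\ge2^{s+1}$.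

*Proof.* Since $\gamma\ne1$ and $\rho$ is a full cycle, there is a minimal $j\ge s$ such that $p=z\rho^j$ is moved by $\gamma$. Then $\gamma$ fixes $p\rho^{-1},\dots,p\rho^{-s}$: these are $z\rho^{j'}$ with $0\le j-s\le j'<j$, fixed by hypothesis if $j'<s$ and by minimality of $j$ if $j'\ge s$. Put $\gamma_i=\rho^{-i}\gamma\rho^i$. It moves $p\rho^i$ and fixes $p\rho^{i-1},\dots,p\rho^{i-s}$. Let $G_i$ be the pointwise stabilizer of $p,p\rho,\dots,p\rho^{i-1}$ in $G$. For $0\le i\le s$ the points $p,\dots,p\rho^{i-1}$ are among those fixed by $\gamma_i$, so $\gamma_i\in G_i$, while $\gamma_i\notin G_{i+1}$. Hence $G=G_0>G_1>\dots>G_{s+1}$ is strictly decreasing, and each step has index at least $2$. $\square$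

## 5. Commutators that survive in $W$

A relation is useful only if the word is not already $1$ in $W$. This section guarantees that. We use two standard facts: the centralizer of a nontrivial element of a free group is infinite cyclic; and commuting nontrivial elements $u,u'$ of a free group have the same centralizer. (The second follows from the first: the centralizer of $u$ is abelian and contains $u'$, so it centralizes $u'$, and conversely.)

**Step 1: a free subgroup of index two.** Let $W^+\lhd W$ be the subgroup of elements of even length. Put $x=\sigma_1\sigma_2$ and $y=\sigma_2\sigma_3$. An even word is a product of two-letter words $\sigma_i\sigma_j$, and each of these is $1$, $x^{\pm1}$, $y^{\pm1}$ or $(xy)^{\pm1}$, since $\sigma_1\sigma_3=xy$. So $x,y$ generate $W^+$. They generate it freely: let $F$ be free on letters $\hat x,\hat y$, let $\iota$ be the automorphism inverting both letters, and form $F\rtimes\langle t\rangle$ with $t^2=1$ and $tft=\iota(f)$. The elements $\hat xt,\ t,\ t\hat y$ are involutions, as $\hat xt\hat xt=\hat x\hat x^{-1}=1$ and $t\hat yt\hat y=\hat y^{-1}\hat y=1$. So $\sigma_1\mapsto\hat xt$,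 $\sigma_2\mapsto t$, $\sigma_3\mapsto t\hat y$ defines a homomorphism on $W$, under which $x\mapsto\hat x$ and $y\mapsto\hat y$. Hence $x,y$ satisfy no relation.

**Step 2: three free elements of length six.** Grouping letters in pairs and using $\sigma_3\sigma_1=y^{-1}x^{-1}$, we find
$$c_1=(\sigma_1\sigma_2\sigma_3)^2=xy^{-1}x^{-1}y,\qquad c_2=(\sigma_2\sigma_3\sigma_1)^2=yxy^{-1}x^{-1},\qquad c_3=(\sigma_3\sigma_1\sigma_2)^2=y^{-1}x^{-1}yx .$$
The prefixes of length $2$ of $c_1,c_1^{-1},c_2,c_2^{-1},c_3,c_3^{-1}$ are
$$xy^{-1},\quad y^{-1}x,\quad yx,\quad xy,\quad y^{-1}x^{-1},\quad x^{-1}y^{-1},$$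
all distinct. In a product of $c_i^{\pm1}$'s without adjacent inverse factors, consider a junction $ff'$ with $f'\ne f^{-1}$. What cancels is the common prefix of $f^{-1}$ and $f'$, of length at most $1$. So each factor of $4$ letters loses at most one letter at each end and keeps at least $2$, and what remains is a reduced nonempty word. Hence $c_1,c_2,c_3$ freely generate a free group. A reduced product of powers of $c_1^N,c_2^N,c_3^N$ is a reduced product in the $c_i$, so for every $N\ge1$ the elements
$$a=(\sigma_1\sigma_2\sigma_3)^{2N}=c_1^N,\qquad b=(\sigma_2\sigma_3\sigma_1)^{2N}=c_2^N,\qquad c=(\sigma_3\sigma_1\sigma_2)^{2N}=c_3^N$$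
freely generate a free group, which we call $F_N$. Note $a=\rho^{2N}$. By Lemma 2.2, $a,b,c$ are trivial on every tree with $N$ vertices.

**Lemma 5.1.** If $1\ne u\in[F_N,F_N]$ and $i\ge1$, then $[u,u^{\rho^i}]\ne1$ in $W$.

*Proof.* Let $t=\rho^i$. Both $u$ and $u^t$ are nontrivial elements of the free normal subgroup $W^+$. Suppose they commute. Then they have the same centralizer in $W^+$, which is infinite cyclic, and
$$C:=C_{W^+}(u)=C_{W^+}(u^t)=C^t .$$
So $t$ acts on $C\cong\mathbb Z$ by $\pm1$, and $t^2$ centralizes $C\ni u$. Hence $t^{2N}=\rho^{2Ni}=a^i$ commutes with $u$. In $F_N$ the centralizer of $a^i$ is infinite cyclic and contains $a$; since $a$ is part of a basis, its image in the abelianization $\mathbb Z^3$ is not a proper multiple, so this centralizer is $\langle a\rangle$. Thus $u\in\langle a\rangle\cap[F_N,F_N]$. A nonzero power of $a$ is nontrivial in the abelianization, so $u=1$, a contradiction. $\square$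

## 6. Contour walks and a relation of length $396N$

Here is the word we were missing in Section 4. If $a$ and $b$ happen to act equally on a block, their commutator dies there. Walking around the tree tells us on which blocks this happens, and a double commutator dies on all but very few.

**Proposition 6.1.** Let $T$ be a tree with a block system with $N$ blocks and $\epsilon$ marked loops, and let $N>\epsilon^2$. Then some $1\ne w\in W$ of length at most $396N$ is trivial on $T$.

*Proof.* Let $\bar T$ be the quotient, let $a,b,c$ be as in Section 5 for this $N$, and put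
$$\Omega=[[a,b],[b,c]] .$$

**Step 1: $\Omega$ is short, trivial on $\bar T$, and nontrivial in $[F_N,F_N]$.** Each of $a,b,c$ has length $6N$, so $\Omega$ has length at most $96N$; it is trivial on $\bar T$ because $a,b,c$ are. If $\Omega=1$, then $[a,b]$ and $[b,c]$ commute, so they lie in one infinite cyclic group and $[a,b]^i=[b,c]^j$ for some $(i,j)\ne(0,0)$. The endomorphism of $F_N$ that sends $c$ to $1$ and fixes $a,b$ gives $[a,b]^i=1$, so $i=0$. Sending $a$ to $1$ instead gives $j=0$. Contradiction.

**Step 2: powers of $\rho$ as walks around the tree.** For a vertex $B$ of $\bar T$ and a color $k$, read modulo $3$, define a closed walk $E_k(B)$ from $B$ recursively. If $(B,k)$ is a loop, $E_k(B)$ is the single letter $\sigma_k$. If $B'=B\sigma_k\ne B$, it is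
$$\sigma_k,\ \text{then } E_{k+1}(B'),\ \text{then } E_{k+2}(B'),\ \text{then }\sigma_k .$$
The recursion ends because the part of the tree beyond the edge gets smaller. Call *direction $k$ at $B$* the loop $(B,k)$ itself or, if there is an edge of color $k$ at $B$, that edge and everything beyond it.

By induction, the letters of $E_k(B)$ run through $k,k+1,k+2,\dots$ cyclically, beginning and ending with $k$: after the first $k$ comes a cyclic stretch from $k+1$ to $k+1$, then one from $k+2$ to $k+2$, then $k$. Also by induction, $E_k(B)$ traverses every loop in direction $k$ exactly once and every edge there exactly twice. So the concatenation $E_1(B)E_2(B)E_3(B)$ has length $(N+2)+2(N-1)=3N$, its letters run cyclically from $1$ to $3$, and it is therefore the walk $(\sigma_1\sigma_2\sigma_3)^N$ from $B$. In the same way $E_2E_3E_1$ and $E_3E_1E_2$ are the walks $(\sigma_2\sigma_3\sigma_1)^N$ and $(\sigma_3\sigma_1\sigma_2)^N$.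

As an example, for a single edge $AB$ of color $1$ we get $E_1(A)=1\,2\,3\,1$, $E_2(A)=2$, $E_3(A)=3$, and together $123123$, of length $6=3N$.

**Step 3: $\Omega$ is trivial on a block unless all three directions contain marked loops.** Let $X_k$ be the product of the $s$'s of Lemma 3.2 along $E_k(B)$. Identified via $\theta_B$, the elements $a,b,c$ act on $B$ as
$$(X_1X_2X_3)^2,\qquad(X_2X_3X_1)^2,\qquad(X_3X_1X_2)^2 .$$
If direction $k$ at $B$ contains no marked loop, then $X_k=1$.

- If $X_1=1$, then $a$ and $b$ both act as $(X_2X_3)^2$, so $[a,b]|_B=1$ and $\Omega|_B=1$.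
- If $X_2=1$, then $b$ and $c$ both act as $(X_3X_1)^2$, so $[b,c]|_B=1$ and $\Omega|_B=1$.
- If $X_3=1$, then $a$ and $c$ both act as $(X_1X_2)^2$, so $\Omega|_B=[[a,b],[b,a]]|_B=1$, because $[b,a]=[a,b]^{-1}$.

So every $B\in V(\Omega)$ has marked loops in all three directions. The single commutator $[a,b]$ would not do here: this argument shows it to be trivial on blocks with nothing marked in direction $1$, but gives nothing when only direction $2$ or only direction $3$ is free of marks.

**Step 4: counting such blocks.** If $\epsilon\le2$, no block has three marked loops in three different directions, so $V(\Omega)=\emptyset$. Let $\epsilon\ge3$. Replace each marked loop by a pendant edge to a new leaf, and take the minimal subtree spanned by these $\epsilon$ leaves. Its maximum degree is at most $3$, its leaves are exactly the new ones, and every $B\in V(\Omega)$ has degree $3$ in it. If it has $d_2,d_3$ vertices of degree $2,3$, counting edge ends gives $\epsilon+2d_2+3d_3=2(\epsilon+d_2+d_3-1)$, so $d_3=\epsilon-2$. Hence in all cases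
$$|V(\Omega)|\le\max(\epsilon-2,0).$$

**Step 5: the relation.** If $V(\Omega)=\emptyset$, then $\Omega$ is trivial on $T$ and we take $w=\Omega$. Otherwise put $v=|V(\Omega)|\ge1$, so $\epsilon\ge3$. Since $N-1\ge\epsilon^2>v(v-1)$, Lemma 4.2 gives $1\le i\le v(v-1)+1\le\epsilon^2<N$ such that $w=[\Omega,\Omega^{\rho^i}]$ is trivial on $T$. By Lemma 5.1, $w\ne1$. Since $\Omega^{\rho^i}$ has length at most $96N+6i$, the length of $w$ is at most $4\cdot96N+12i\le396N$. $\square$

Thus we want a quotient of $T$ whose number $N$ of vertices is below $g/396$ and yet above the square of its number of marked loops. The rest of the proof finds one, or something as good.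

## 7. A tower of primitive levels; the dihedral ones

Let $\Gamma$ be the group of $T$, and let
$$\mathfrak B_0=\{V(T)\},\ \mathfrak B_1,\ \dots,\ \mathfrak B_l=\{\text{singletons}\}$$
be a maximal chain of successively finer block systems. Put $T_\nu=T/\mathfrak B_\nu$, $n_\nu=|T_\nu|$, and $m_\nu=n_\nu/n_{\nu-1}\ge2$ for $1\le\nu\le l$. Let $\Gamma_\nu$ be the group of $T_\nu$, a quotient of $\Gamma$. For $\mu\le\lambda$ the tree $T_\mu$ is a quotient of $T_\lambda$; the blocks are the fibers of $V(T_\lambda)\to V(T_\mu)$. Let $L_\nu$ be the permutation group induced on a fiber of $T_\nu\to T_{\nu-1}$ by its stabilizer (by transitivity, the choice of fiber does not matter), and let $q_\nu$ be the number of marked loops of $T_\nu\to T_{\nu-1}$.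

In the running example there is a chain with $n_0,\dots,n_3=1,2,4,8$; every $m_\nu=2$, so $L_\nu=S_2$ and $q_\nu=1$.

Three properties are used throughout.

- $L_\nu$ is primitive of degree $m_\nu$. Indeed, a nontrivial block of the stabilizer of a fiber acting on that fiber would be a block of $\Gamma_\nu$, and its translates would give a block system strictly between $\mathfrak B_{\nu-1}$ and $\mathfrak B_\nu$.
- $L_\nu$ contains an $m_\nu$-cycle, induced by $\rho^{n_{\nu-1}}$. By Lemma 2.2, $\rho$ is an $n_\nu$-cycle on $T_\nu$ and an $n_{\nu-1}$-cycle on $T_{\nu-1}$; two points of one fiber differ by a power of $\rho$ whose exponent is divisible by $n_{\nu-1}$.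
- By Lemmas 3.1 and 3.2, $L_\nu$ is generated by $q_\nu\le m_\nu-1$ involutions, which have $m_\nu-1$ two-cycles in total.

**Lemma 7.1.** For $\mu\le\lambda$, the number of marked loops of $T_\lambda\to T_\mu$ is at most $\sum_{\mu<\nu\le\lambda}q_\nu$.

*Proof.* Let $(B,k)$ be marked, and let $\nu>\mu$ be the first index such that $\sigma_k$ moves some vertex of $T_\nu$ over $B$; then $\nu\le\lambda$. Since $\sigma_k$ fixes all vertices of $T_{\nu-1}$ over $B$, the image $C\in V(T_{\nu-1})$ of the moved vertex gives a marked loop $(C,k)$ of $T_\nu\to T_{\nu-1}$, and $C$ lies over $B$. The triple $(\nu,C,k)$ determines $(B,k)$, as $B$ is the image of $C$ in $T_\mu$. $\square$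

So we want the $q_\nu$ to be small. If $m_\nu$ is small this is automatic. If $m_\nu$ is large, primitivity and the full cycle leave few possibilities, by the following theorem of G. A. Jones (*Cyclic regular subgroups of primitive permutation groups*, J. Group Theory 5 (2002) 403–407), which depends on the classification of finite simple groups.

**Theorem 7.2 (Jones).** A primitive group $L$ of degree $m$ containing an $m$-cycle is one of the following:

- (a) $C_p\le L\le AGL_1(p)$ with $m=p$ prime;
- (b) $A_m$ or $S_m$;
- (c) $PGL_d(r)\le L\le P\Gamma L_d(r)$ with $d\ge2$, on the $m=(r^d-1)/(r-1)$ points of projective space (or on the hyperplanes, which gives the same permutation groups up to relabeling by duality);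
- (d) $PSL_2(11),M_{11},M_{23}$ with $m=11,11,23$ respectively.

The few two-cycles now leave no room for more than two involutions.

**Lemma 7.3.** If $m=m_\nu>23$ and $L=L_\nu$ does not contain $A_m$, then $q_\nu=2$; so $L$ is dihedral.

*Proof.* Put $q=q_\nu$, and let $\varphi_i$ be the number of fixed points of the generating involution $s_i$. It has $(m-\varphi_i)/2$ two-cycles, so
$$\sum_{i=1}^q(m-\varphi_i)=2(m-1). \tag{1}$$
If $q\le1$, then $|L|\le2$, and transitivity gives $m\le2$, a contradiction. If $q=2$, then $L$ is generated by two involutions, so it is dihedral. We must exclude $q\ge3$. Cases (b) and (d) are excluded by hypothesis.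

**Case (a).** Here $p$ is odd. An involution of $AGL_1(p)$ is not a translation, so it has the form $z\mapsto-z+\beta$ and exactly one fixed point. So (1) reads $q(p-1)=2(p-1)$, and $q=2$.

**Case (c) with $d=2$.** Suppose $q\ge3$. Here $r=m-1\ge23$. Let an element of $P\Gamma L_2(r)$ fix three points. Since $PGL_2(r)$ is sharply $3$-transitive, we may conjugate it so that these points are $0,1,\infty$. Write it as a product of an element of $PGL_2(r)$ and a field automorphism. The field automorphism fixes $0,1,\infty$, so the factor in $PGL_2(r)$ does too and is $1$. If our element is not $1$, its fixed points are therefore $\infty$ and the elements of a proper subfield, at most $\sqrt r+1$ points. An element with fewer than three fixed points also satisfies this bound. So $m-\varphi_i\ge r-\sqrt r$ for all $i$, and (1) gives $3(r-\sqrt r)\le2r$, so $r\le9$, a contradiction.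

**Case (c) with $d\ge3$: reduction to $r\le3$.** Suppose $q\ge3$. Let $A=(r^{d-1}-1)/(r-1)$ be the number of lines through a point; then $m=rA+1$. Let $\tau$ be one of the $s_i$, let $z$ be a point with $z'=z\tau\ne z$, and let $\varphi$ be the number of fixed points of $\tau$. Every fixed point lies on exactly one line through $z$. Let $\ell$ be a line through $z$ other than $zz'$. Then $\ell\tau$ contains $z'$, and $z'\notin\ell$, so $\ell\tau\ne\ell$. The fixed points on $\ell$ lie in $\ell\cap\ell\tau$, so there is at most one. The line $zz'$ has $r+1$ points, and $z,z'$ are moved, so it contains at most $r-1$ fixed points. Hence $\varphi\le(A-1)+(r-1)$ and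
$$m-\varphi\ \ge\ (r-1)A-(r-3).$$
Now (1) gives $3\bigl((r-1)A-(r-3)\bigr)\le2rA$, that is, $(r-3)A\le3(r-3)$. If $r\ge4$ this says $A\le3$, but $A\ge r+1\ge5$. So $r\in\{2,3\}$, and $P\Gamma L_d(r)=PGL_d(r)$.

**Case (c) with $d\ge3$, $r=2$.** Regard $s_i$ as a matrix and let $c_i=\mathrm{rank}(s_i-1)\ge1$. In characteristic $2$, $(s_i-1)^2=s_i^2-1=0$, so the image of $s_i-1$ lies in its kernel and $c_i\le d/2$. The fixed points are the $2^{d-c_i}-1$ nonzero vectors of the kernel, so $m-\varphi_i=2^d-2^{d-c_i}$. Divide (1) by $2^d$, using $2(m-1)=2^{d+1}-4$:
$$\sum_i(1-2^{-c_i})=2-2^{2-d}<2 .$$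
Each term is at least $\frac12$, so $q=3$ and $\sum2^{-c_i}=1+2^{2-d}>1$. If at most one of the $c_i$ were $1$, the sum would be at most $\frac12+\frac14+\frac14=1$. So two of them are $1$, and the third satisfies $2^{-c}=2^{2-d}$, so $c=d-2\le d/2$. Hence $d\le4$ and $m\le15$, a contradiction.

**Case (c) with $d\ge3$, $r=3$.** Lift $s_i$ to a nonscalar matrix $S_i$; then $S_i^2$ is a scalar $\pm1$. If $S_i^2=-1$, then $S_i$ has no eigenvalue in $\mathbb F_3$, so $\varphi_i=0$ and $m-\varphi_i=(3^d-1)/2>3^{d-1}-1$. If $S_i^2=1$, then $S_i$ is diagonalizable with eigenspaces of dimensions $k$ and $d-k$, $0<k<d$, and by convexity of $k\mapsto 3^k+3^{d-k}$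
$$\varphi_i=\frac{3^k-1}2+\frac{3^{d-k}-1}2\ \le\ \frac{3^{d-1}+1}2,$$
with equality only for $k\in\{1,d-1\}$. So always $m-\varphi_i\ge\frac{3^d-1}2-\frac{3^{d-1}+1}2=3^{d-1}-1$, with equality only if $S_i$ has an eigenspace of dimension $d-1$. But $2(m-1)=3^d-3=3(3^{d-1}-1)$. So (1) with $q\ge3$ forces $q=3$ and equality for all three. If $d\ge4$, three hyperplanes share a nonzero vector, and it spans a point fixed by $s_1,s_2,s_3$, hence by $L$, contrary to transitivity. So $d=3$ and $m=13$, a contradiction. $\square$

## 8. Alternating levels are expensive

It remains to treat levels with $L_\nu\ge A_{m_\nu}$, where $q_\nu$ can be large. The computation of Section 2 suggests that they should make $|\Gamma|$ large. The danger is that the copies of $A_m$ in different fibers are tied together.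

**Lemma 8.1.** If $m=m_\nu\ge24$ and $L_\nu\ge A_m$, then $\log_2|\Gamma_\nu|\ge\frac{n_\nu}2\log_2(m/\mathrm e)$, where $\mathrm e=2.718\ldots$.

*Proof.* Let $N=n_{\nu-1}$. "Fiber" means a fiber of $T_\nu\to T_{\nu-1}$; fibers are denoted by the vertices $B$ of $T_{\nu-1}$.

**Step 1: a normal subgroup projecting onto every alternating group.** Let $K$ be the kernel of $\Gamma_\nu$ acting on $T_{\nu-1}$. It contains $\rho^N$, which is an $m$-cycle on each fiber. Let $K^B$ be the group induced by $K$ on $B$. It is normalized by a group containing $\mathrm{Alt}(B)$, so $K^B\cap\mathrm{Alt}(B)$ is normal in $\mathrm{Alt}(B)$ and equals $1$ or $\mathrm{Alt}(B)$. If it were $1$, then $|K^B|\le2$, but $K^B$ contains an $m$-cycle. So $K^B$ is $\mathrm{Alt}(B)$ or $\mathrm{Sym}(B)$. Put $K_0=[K,K]$. It is normal in $\Gamma_\nu$, and it induces exactly $\mathrm{Alt}(B)$ on each fiber $B$.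

**Step 2: $K_0$ is a direct product of copies of $A_m$.** Let $N_B$ be the kernel of $K_0\to\mathrm{Alt}(B)$, a maximal normal subgroup of $K_0$ with nonabelian simple quotient. Put $B\sim B'$ if $N_B=N_{B'}$; let $\Delta$ run over the classes, and write $N_\Delta$ for the common kernel. For example, with two fibers identified with each other, $K_0=\{(h,h)\}\le A_m\times A_m$ gives one class with two elements, while $K_0=A_m\times A_m$ gives two classes.

We claim that $K_0\to\prod_\Delta K_0/N_\Delta$ is an isomorphism. It is injective, because an element in all $N_B$ fixes every vertex of $T_\nu$. For surjectivity we add one class at a time: it suffices that for distinct classes $\Delta_1,\dots,\Delta_j$, $j\ge2$, the group $M=\bigcap_{i<j}N_{\Delta_i}$ maps onto the simple group $K_0/N_{\Delta_j}$. Distinct maximal normal subgroups do not contain each other, so each $N_{\Delta_i}$ with $i<j$ satisfies $N_{\Delta_i}N_{\Delta_j}=K_0$ and maps onto $K_0/N_{\Delta_j}$. The iterated commutator $[N_{\Delta_1},\dots,N_{\Delta_{j-1}}]$ (for $j=2$ it is $N_{\Delta_1}$ itself) is contained in every $N_{\Delta_i}$, $i<j$, hence in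 $M$. Its image is the iterated commutator of the perfect group $K_0/N_{\Delta_j}$ with itself, that is, all of it. This proves the claim.

So $K_0=\prod_\Delta K_\Delta$, where $K_\Delta\cong A_m$ maps isomorphically to $\mathrm{Alt}(B)$ for $B\in\Delta$ and trivially for $B\notin\Delta$. The $K_\Delta$ are the minimal normal subgroups of $K_0$, because the factors are nonabelian simple. So $\Gamma_\nu$ permutes them by conjugation. For $h\in\Gamma_\nu$ the group $K_\Delta^h$ acts nontrivially exactly on the fibers in $\Delta h$; hence $\Delta h$ is a class and $K_\Delta^h=K_{\Delta h}$. Therefore the classes form a block system on $T_{\nu-1}$. Let $D$ be the size of a class and $E=N/D$ the number of classes. Then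
$$|\Gamma_\nu|\ \ge\ |K_0|=(m!/2)^E. \tag{2}$$
Everything now hinges on bounding $D$. We claim $D\le2$.

**Step 3: folding the fibers of a class together.** Let $X_\Delta$ be the set of subgroups of index $m$ in $K_\Delta$, and let $X$ be the disjoint union of the $X_\Delta$, with $\Gamma_\nu$ acting by conjugation. A subgroup $H$ of index $m$ in $A_m$ is a point stabilizer: the action on the $m$ cosets of $H$ is faithful, as $A_m$ is simple, and its image has index $2$ in the symmetric group of the cosets, so it is the alternating group. After labeling the cosets by $1,\dots,m$ this is an automorphism of $A_m$, hence induced by an element of $S_m$, since $\mathrm{Aut}(A_m)=S_m$ for $m\ge7$; and $H$ is the preimage of a point stabilizer. So for $B\in\Delta$ the map $y\mapsto\mathrm{Stab}_{K_\Delta}(y)$ is a bijection $B\to X_\Delta$. Together these maps form an equivariant surjection $V(T_\nu)\to X$, because $\mathrm{Stab}_{K_\Delta}(y)^h=\mathrm{Stab}_{K_{\Delta h}}(yh)$. Over a point of $X_\Delta$ there is one vertex from each $B\in\Delta$.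

Thus the fibers of $V(T_\nu)\to X$ form a block system of $T_\nu$ with $Em$ blocks of size $D$, and by Lemma 3.1 we may regard $X$ as the vertex set of a quotient tree $T_X$. Let $T_E$ be the quotient tree of $T_{\nu-1}$ on the $E$ classes. It is also the quotient of $T_X$ by the blocks $X_\Delta$, which have size $m$.

**Step 4: three counts.** For a loop $(\Delta,k)$ of $T_E$ let $\alpha=\alpha_{\Delta,k}$ be the number of two-cycles of $\sigma_k$ on $X_\Delta$, and let $f=f_{\Delta,k}$ be the number of $B\in\Delta$ with $B\sigma_k=B$. All sums are over loops of $T_E$. Lemma 3.1, applied three times, gives the following.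

- For $T_X\to T_E$, with blocks of size $m$:
$$\sum\alpha=m-1. \tag{3}$$
- For $T_\nu\to T_{\nu-1}$: the $m-1$ two-cycles lie over loops $(B,k)$ of $T_{\nu-1}$. If $B\in\Delta$, then $(\Delta,k)$ is a loop of $T_E$, and the equivariant bijection $B\to X_\Delta$ shows that $\sigma_k$ has $\alpha_{\Delta,k}$ two-cycles on $B$. Hence
$$\sum f\alpha=m-1. \tag{4}$$
- For $T_{\nu-1}\to T_E$, with blocks of size $D$: on the $D$ elements of $\Delta$, $\sigma_k$ has $(D-f)/2$ two-cycles. Hence
$$\sum(D-f)=2(D-1), \tag{5}$$
and in particular $f\equiv D\pmod2$ for every loop.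

Let $R$ be the set of loops with $\alpha>0$. By Lemma 3.2, applied to $T_X\to T_E$, the stabilizer of $\Delta$ acts on $X_\Delta$ as a group generated by $|R|$ involutions. This group contains a copy of $A_m$, induced by $K_\Delta$. Two involutions generate a solvable group, so $|R|\ge3$. Subtracting (3) from (4) gives
$$\sum_R(f-1)\alpha=0. \tag{6}$$

**Step 5: $D\le2$.** Suppose first that $D$ is odd. Then every $f$ is odd, so $f\ge1$, and (6) forces $f=1$ on $R$. By (5), $|R|(D-1)\le2(D-1)$, and $|R|\ge3$ gives $D=1$.

Now let $D$ be even; then all $f$ are even. By (5) at most one loop of $R$ has $f=0$, because two would contribute $2D>2(D-1)$. Some loop of $R$ has $f=0$, because otherwise $f\ge2$ on $R$ and the sum in (6) would be positive. Call this unique loop $r_0$; the others in $R$ have $f\ge2$. By (4) and (6),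
$$\sum_{R\setminus r_0}f\alpha=m-1,\qquad\sum_{R\setminus r_0}(f-1)\alpha=\alpha_{r_0}\le\frac m2 .$$
For $f\ge2$ we have $f-1\ge f/2$, and for $f\ge4$ even $f-1\ge f/2+1$. If some loop of $R\setminus r_0$ had $f\ge4$, the second sum would be at least $\frac{m-1}2+1>\frac m2$, a contradiction. So $f=2$ on $R\setminus r_0$, and (5) gives
$$D+(|R|-1)(D-2)\le2(D-1),\qquad\text{i.e.}\qquad(|R|-2)(D-2)\le0 .$$
As $|R|\ge3$, $D\le2$, so $D=2$.

**Step 6: the bound.** Now $E\ge N/2$. As in Section 2, $m!/2\ge(m/\mathrm e)^m$. So (2) gives $\log_2|\Gamma_\nu|\ge\frac N2\,m\log_2(m/\mathrm e)=\frac{n_\nu}2\log_2(m/\mathrm e)$. $\square$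

## 9. Choosing the level: proof of Theorem 1.1

Let $\Lambda=\log_2|\Gamma|$ and suppose, for a contradiction, that
$$\Lambda<10^{-5}g\log_2g$$
with $g$ sufficiently large. Every "for large $g$" below refers to an absolute bound. Put $M_0=g^{0.02}$, which is at least $24$ for large $g$. Call level $\nu\ge1$ *big* if $m_\nu\ge M_0$ and $L_\nu\ge A_{m_\nu}$. (No level of the running example, with $m_\nu=2$, is big.)

**Step 1: big levels occur only low in the tower, and the other levels have few marks.** If $\nu$ is big, Lemma 8.1 gives $\frac{n_\nu}2\log_2(M_0/\mathrm e)\le\log_2|\Gamma_\nu|\le\Lambda$. For large $g$ we have $\log_2(M_0/\mathrm e)=0.02\log_2g-\log_2\mathrm e\ge0.016\log_2g$, so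
$$n_\nu\le\frac{2\Lambda}{0.016\log_2g}\le\frac g{800}\qquad(\nu\text{ big}). \tag{7}$$
If $\nu$ is not big, then either $m_\nu<M_0$ and $q_\nu\le m_\nu-1$, or $m_\nu\ge M_0\ge24$ and $L_\nu\not\ge A_{m_\nu}$, and then $q_\nu=2$ by Lemma 7.3. So
$$q_\nu\le M_0\qquad(\nu\text{ not big}). \tag{8}$$

By Lemma 7.1, marked loops add up over levels. All we know so far about the number of levels is $l\le\log_2|V(T)|\le\Lambda$ (as $\Gamma$ is transitive), which is far too weak. So we cut the tower as soon as we can.

**Step 2: cutting the tower.** Let $\nu^*$ be minimal such that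
$$\text{every }1\ne w\in W\text{ of length less than }g\text{ acts nontrivially on }T_{\nu^*}. \tag{9}$$
It exists, since $T_l=T$ has this property by Lemma 2.1; and $\nu^*\ge1$, because $T_0$ is a single vertex. Put $N^*=n_{\nu^*-1}$. We claim $N^*\le g^3$.

If $\nu^*$ is big, (7) gives $N^*\le n_{\nu^*}\le g/800$. Suppose $\nu^*$ is not big. By minimality some $1\ne w\in W$ of length less than $g$ is trivial on $T_{\nu^*-1}$, and by (9) it is not trivial on $T_{\nu^*}$. Apply Lemma 4.1(3) to $T_{\nu^*}\to T_{\nu^*-1}$: by (8), $v=|V(w)|$ satisfies $1\le v\le M_0g$. Remove the $v$ elements of $V(w)$ from the $N^*$-cycle $\rho$ on $T_{\nu^*-1}$. This leaves $v$ gaps, possibly empty, with $N^*-v$ vertices in total. So some gap contains $s=\lceil N^*/v\rceil-1$ consecutive vertices $B,B\rho,\dots,B\rho^{s-1}$ outside $V(w)$. (If $s=0$, take any vertex $B$.) For a vertex $z$ of $T_{\nu^*}$ over $B$, the element $w$ fixes $z,z\rho,\dots,z\rho^{s-1}$. Lemma 4.3, applied to the image of $w$ in $\Gamma_{\nu^*}$, gives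
$$\Lambda\ge\log_2|\Gamma_{\nu^*}|\ge s+1\ge\frac{N^*}v .$$
So $N^*\le M_0g\Lambda\le10^{-5}g^{2.02}\log_2g\le g^3$ for large $g$.

**Step 3: few marked loops above the last big level.** Let $\nu_0\le\nu^*$ be the largest big level not exceeding $\nu^*$, or $\nu_0=0$ if there is none. By (7), or by $n_0=1$, we have $n_{\nu_0}\le g/800$ for large $g$. No level in $(\nu_0,\nu^*]$ is big. Each level at least doubles $n_\nu$, so $2^{\nu^*-1}\le N^*$ and there are at most $\log_2N^*+1\le3\log_2g+1$ levels in $(\nu_0,\nu^*]$. For $\nu_0\le\mu\le\nu^*$ let $\epsilon_\mu$ be the number of marked loops of $T_{\nu^*}\to T_\mu$. By Lemma 7.1 and (8), for large $g$,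
$$\epsilon_\mu\le\epsilon^*:=M_0(3\log_2g+1)\le g^{0.03}. \tag{10}$$

**Step 4: the level $\mu$.** The element $\rho^{n_{\nu^*}}\ne1$ of $W$ is trivial on $T_{\nu^*}$ by Lemma 2.2 and has length $3n_{\nu^*}$, so (9) gives $n_{\nu^*}\ge g/3$. This is larger than $g^{0.06}\ge(\epsilon^*)^2$ for large $g$. Hence there is a minimal $\mu\in[\nu_0,\nu^*]$ with
$$n_\mu>(\epsilon^*)^2 .$$
Ideally $n_\mu$ also lies below $g/800$. If it does not, the tower has jumped over the window, and the jump itself will help us.

**Case 1: $n_\mu\le g/800$.** Apply Proposition 6.1 to $T_{\nu^*}$ with quotient $T_\mu$. This is allowed, since $n_\mu>(\epsilon^*)^2\ge\epsilon_\mu^2$. We get $1\ne w\in W$ of length at most $396n_\mu<g$ that is trivial on $T_{\nu^*}$. This contradicts (9).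

**Case 2: $n_\mu>g/800$.** Since $n_{\nu_0}\le g/800$, we have $\mu>\nu_0$, so level $\mu$ is not big. By minimality of $\mu$, $N:=n_{\mu-1}\le(\epsilon^*)^2\le g^{0.06}$. So
$$m_\mu=\frac{n_\mu}N>\frac{g}{800(\epsilon^*)^2}\ge\frac{g^{0.94}}{800}\ge M_0\ge24$$
for large $g$. As $\mu$ is not big, $L_\mu\not\ge A_{m_\mu}$, and Lemma 7.3 says that $L_\mu$ is dihedral.

Let $u=[a,b]$ with $a=(\sigma_1\sigma_2\sigma_3)^{2N}$ and $b=(\sigma_2\sigma_3\sigma_1)^{2N}$ for this $N=n_{\mu-1}$. The elements $(\sigma_1\sigma_2\sigma_3)^N$ and $(\sigma_2\sigma_3\sigma_1)^N$ are trivial on $T_{\mu-1}$ by Lemma 2.2, so on each fiber of $T_\mu\to T_{\mu-1}$ they act as elements of a dihedral group. There $a$ and $b$ act as squares of such elements. Squares in a dihedral group lie in the cyclic rotation subgroup, which has index at most $2$, so they commute. Hence $u$ is trivial on $T_\mu$. Moreover $1\ne u\in[F_N,F_N]$, because $a,b$ are part of a basis of $F_N$, and $|u|\le24N\le24(\epsilon^*)^2$.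

This time the simple support bound is good enough, because $u$ is short compared with $n_\mu$. Lemma 4.1(3) for $T_{\nu^*}\to T_\mu$ gives
$$v=|V(u)|\le\epsilon_\mu\cdot24N\le24(\epsilon^*)^3 .$$

- Suppose $v=0$. Then $u$ is trivial on $T_{\nu^*}$, and $|u|\le24g^{0.06}<g$ for large $g$. This contradicts (9).
- Suppose $v\ge1$. Since $v^2\le576g^{0.18}$, for large $g$ we have $n_\mu-1>\frac g{800}-1>v(v-1)$. Lemma 4.2 gives $1\le i\le v(v-1)+1\le v^2$ such that $[u,u^{\rho^i}]$ is trivial on $T_{\nu^*}$. By Lemma 5.1 it is not $1$ in $W$. Its length is at most
$$4\cdot24N+12i\ \le\ 96(\epsilon^*)^2+12\cdot576(\epsilon^*)^6\ \le\ 96g^{0.06}+6912g^{0.18}\ <\ g$$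
for large $g$. This contradicts (9).

Both cases are impossible. Hence $\Lambda\ge10^{-5}g\log_2g$ for all sufficiently large $g$, which proves Theorem 1.1, and with it Corollary 1.2. $\blacksquare$
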